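\title{Torsion-free modules and the minimum condition on the quotient ring}

\begin{abstract}
Let $R$ be a ring with a classical right quotient ring $S$, and suppose that every finitely generated torsion-free right $R$-module embeds in a free module. We prove that $S$ is right Artinian. The main step is that a ring over which every cyclic right module embeds in a free module is right Artinian; the proof attaches prime ideals to the ultrafilters of a Boolean algebra built from the cyclic modules, and then counts ultrafilters. We also show that all finitely generated right modules over a ring embed in free modules exactly when the ring is quasi-Frobenius, and that $R$ has the property above exactly when $S$ is quasi-Frobenius and is a two-sided quotient ring of $R$.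
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All rings have an identity element and are nonzero. An element $d$ of a ring $R$ is \emph{regular} if it is neither a left nor a right zero-divisor. An element $m$ of a right $R$-module $M$ is a \emph{torsion element} if $md=0$ for some regular $d\in R$, and $M$ is \emph{torsion-free} if $0$ is its only torsion element. A ring $S\supseteq R$ is a (classical) \emph{right quotient ring} of $R$ if every regular element of $R$ is invertible in $S$ and every element of $S$ has the form $rd^{-1}$ with $r,d\in R$ and $d$ regular. Left quotient rings are defined symmetrically, with fractions $d^{-1}r$, and a \emph{two-sided quotient ring} is a ring that is both a right and a left quotient ring of $R$.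

Submodules of free modules are torsion-free. We are interested in the converse for finitely generated modules:
\begin{quote}
(TF)\quad every finitely generated torsion-free right $R$-module is isomorphic to a submodule of a free right $R$-module.
\end{quote}
A commutative domain $R$ with field of fractions $S$ satisfies (TF), and the argument has two steps. A finitely generated torsion-free module $M$ lies in the vector space $M\otimes_R S\cong S^n$, and multiplication by a common denominator of the coordinates of its generators moves $M$ into $R^n$. For a general ring the first step depends on the modules over $S$. The second step needs care: the map that clears denominators must be right $R$-linear, so it is \emph{left} multiplication by a regular element, and this calls for left denominators. When they are available there is a clean criterion.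

\begin{theorem}[{\cite[Theorem 5.2]{TF}}]\label{thm:known}
Let $S$ be the two-sided quotient ring of $R$. Then $R$ satisfies \textup{(TF)} if and only if every finitely generated right $S$-module is isomorphic to a submodule of a free $S$-module.
\end{theorem}

In particular (TF) holds when the two-sided quotient ring $S$ is semisimple Artinian. Semisimplicity is not necessary. The ring $R=\mathbb{Z}[x]/(x^2)$ has the two-sided quotient ring $S=\mathbb{Q}[x]/(x^2)$, which is not semisimple; every finitely generated $S$-module is a direct sum of copies of $S$ and of $S/xS\cong xS$, so $R$ satisfies (TF). In both cases $S$ is \emph{right Artinian}: it satisfies the minimum condition, that is, the descending chain condition on right ideals. The following problem comes from \cite{TF}.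

\begin{quote}
\textbf{Problem.} Let $R$ be a ring with a right quotient ring $S$, and suppose that $R$ satisfies (TF). Must $S$ satisfy the minimum condition on right ideals?
\end{quote}

If every regular element of $R$ is a unit, then $S=R$, every module is torsion-free, and (TF) says that every finitely generated module embeds in a free module. So the problem contains a question about a single ring, and Lemma~\ref{lem:RtoS} reduces it to that question. On its face an embedding property says nothing about chains. But an embedding of $S/Y$ in $S^n$ means that the right ideal $Y$ is the solution set of finitely many equations $fx=0$, and this is demanded of \emph{every} right ideal, however infinite its construction. In the non-Artinian rings of Example~\ref{ex:first} it is this demand that fails, in one of them for a single ideal, the intersection of a descending chain. One is led to guess that the answer is yes. It is, and cyclic modules suffice.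

\begin{theorem}\label{thm:A}
If every cyclic right module over a ring $S$ embeds in a free right module, then $S$ is right Artinian.
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $R$ be a ring with a right quotient ring $S$. If $R$ satisfies \textup{(TF)}, then $S$ satisfies the descending chain condition on right ideals.
\end{corollary}

More is true. A ring is \emph{quasi-Frobenius} (QF) if it is right Noetherian and injective as a right module over itself; such rings are Artinian on both sides (see Section~\ref{sec:B}).

\begin{theorem}\label{thm:B}
Let $S$ be a ring. Every finitely generated right $S$-module embeds in a free module if and only if $S$ is QF.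
\end{theorem}

\begin{theorem}\label{thm:C}
Let $R$ be a ring with a right quotient ring $S$. Then $R$ satisfies \textup{(TF)} if and only if $S$ is QF and $S$ is a two-sided quotient ring of $R$.
\end{theorem}

Thus under the hypotheses of the problem $S$ is Artinian on both sides, and the left denominators assumed in Theorem~\ref{thm:known} exist automatically. In Theorem~\ref{thm:A}, by contrast, ``right Artinian'' cannot be strengthened to ``left Artinian'' or ``QF'' (Example~\ref{ex:sharp}).

The proof of Theorem~\ref{thm:A} uses only textbook facts. Section~\ref{sec:ann} reduces it to two statements: every nonzero right module has a simple submodule, and the right socle of $S$ has finite length. Section~\ref{sec:models} shows the two ideas of the proof in special cases. Sections~\ref{sec:boolean}--\ref{sec:semilocal} produce the simple submodules, and Section~\ref{sec:socle} bounds the socle. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:B} and~\ref{sec:C}.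

\section{Conventions and standard facts}\label{sec:conv}

``Module'' means right module unless the word ``left'' appears, and ``ideal'' means two-sided ideal. For $F\subseteq S$ put
\[
r(F)=\{x\in S: Fx=0\},\qquad l(F)=\{x\in S: xF=0\},
\]
with $r(\emptyset)=S$. The set $r(F)$ is a right ideal, and $l(A)$ is an ideal when $A$ is an ideal. For finite sets $G,G'\subseteq S$ we write $GG'=\{gg':g\in G,\ g'\in G'\}$ and $G^0=\{1\}$; products involving a subring or a one-sided ideal denote sets of finite sums, as usual. The annihilator $\operatorname{ann}M$ of a right or left module $M$ is the ideal of ring elements acting as zero. If $A$ is a proper ideal, then some simple module has annihilator containing $A$, namely $S/\mathfrak m$ for a maximal right ideal $\mathfrak m\supseteq A$.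

\emph{Socles.} The socle $\operatorname{Soc}(M)$ is the sum of the simple submodules of $M$, and $M$ is semisimple if $M=\operatorname{Soc}(M)$. A semisimple module is a direct sum of simple modules, its submodules are direct summands, and it has finite length if it is finitely generated. For a simple module $U$, the \emph{$U$-homogeneous component} of $\operatorname{Soc}(M)$ is the sum of the submodules isomorphic to $U$; the socle is the direct sum of these components. Homomorphisms respect socles and components. Since left multiplications are endomorphisms of $S_S$, the right socle $\operatorname{Soc}(S_S)$ and its components are ideals. A submodule is \emph{essential} if it meets every nonzero submodule nontrivially.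

\emph{Semisimple rings.} A ring $S$ is semisimple if $S_S$ is semisimple. By the Wedderburn--Artin theorem it is then a finite product of simple Artinian rings (matrix rings over division rings), its \emph{blocks}; these are the homogeneous components of $S_S$ and the minimal ideals of $S$. All right and left modules over a semisimple ring are semisimple. A simple left module $L$ over a simple Artinian ring is finite-dimensional over the division ring $\operatorname{End}(L)$.

\emph{The radical.} The Jacobson radical $J$ of $S$ is the intersection of the annihilators of the simple right modules. An element of $S$ is a unit if and only if it is a unit modulo $J$.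

\emph{Primes.} A proper ideal $p$ is prime if $AA'\subseteq p$ implies $A\subseteq p$ or $A'\subseteq p$ for ideals $A,A'$. Applied to $SxS$ and $SyS$, this gives $xSy\not\subseteq p$ for $x,y\notin p$. The annihilator of a simple left module $L$ is prime: if $AA'L=0$ and $A'L\neq0$, then $A'L=L$ and $AL=0$.

\section{Finite annihilators}\label{sec:ann}

We first pass from $R$ to $S$. Finitely many elements $s_1,\dots,s_k$ of a right quotient ring $S$ of $R$ have a common right denominator: there is a regular $d\in R$ with all $s_id\in R$. Indeed, by induction let $d_1\in R$ be regular with $s_id_1\in R$ for $i<k$, write $s_kd_1=re^{-1}$, and put $d=d_1e$. Then $s_id=(s_id_1)e\in R$ for $i<k$ and $s_kd=r$, and $d$ is regular in $R$ because it is a unit of $S$.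

\begin{lemma}\label{lem:RtoS}
Let $S$ be a right quotient ring of $R$. If $R$ satisfies \textup{(TF)}, then every finitely generated right $S$-module embeds in a free $S$-module.
\end{lemma}

\begin{proof}
Let $M=\sum_{i=1}^k m_iS$ and $N=\sum_{i=1}^k m_iR$. The $R$-module $N$ is torsion-free, because regular elements of $R$ are units of $S$. By (TF), and since $N$ is finitely generated, there is an $R$-monomorphism $\varphi:N\to R^n\subseteq S^n$. Given $s_1,\dots,s_k\in S$, choose a regular $d$ with $r_i=s_id\in R$. Since $d$ is a unit of $S$ and $\varphi$ is $R$-linear and injective,
\[
\sum m_is_i=0\iff\sum m_ir_i=0\iff\sum\varphi(m_i)r_i=0\iff\sum\varphi(m_i)s_i=0 .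
\]
Hence $\sum m_is_i\mapsto\sum\varphi(m_i)s_i$ is a well-defined $S$-monomorphism $M\to S^n$.
\end{proof}

So Corollary~\ref{cor:answer} follows from Theorem~\ref{thm:A}. We name the hypothesis of that theorem:
\begin{quote}
(C)\quad every cyclic right $S$-module embeds in a free module.
\end{quote}
A generator of a cyclic submodule of a free module has finitely many nonzero coordinates, so under (C) every cyclic module embeds in some $S^n$.

\begin{lemma}\label{lem:CF}
Let $S$ satisfy \textup{(C)}.
\begin{enumerate}
\item[(a)] Every right ideal $Y$ has the form $Y=r(F)$ with $F\subseteq S$ finite.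
\item[(b)] Every nonzero cyclic module has a nonzero cyclic submodule that is isomorphic to a right ideal.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An embedding $S/Y\to S^n$ sends $1+Y$ to some $(f_1,\dots,f_n)$ and hence $s+Y$ to $(f_1s,\dots,f_ns)$. It is well defined and injective, so $Y=r(\{f_1,\dots,f_n\})$.

(b) Let $0\neq C\subseteq S^n$ be cyclic; we use induction on $n$. If $C$ meets the kernel $S^{n-1}$ of the last projection trivially, this projection embeds $C$ in $S$. Otherwise apply induction to a nonzero cyclic submodule of $C\cap S^{n-1}$.
\end{proof}

\begin{example}\label{ex:first}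
The three commutative rings below violate Lemma~\ref{lem:CF}(a). In each of them every regular element is a unit, so each is its own quotient ring and fails (TF). Let $k$ be a field.

(i) Let $S=k[x,y]/(x,y)^2$. If $xS=r(F)$, then $F$ contains no unit, so $F\subseteq (x,y)$ and $y\in r(F)$, which is false. Thus an Artinian ring need not satisfy (C).

(ii) Let $S=\prod_{n\ge1}k$ and $Y=\bigoplus_{n\ge1}k$. If $Y=r(F)$, then every $f\in F$ kills every coordinate idempotent, so $f=0$ and $r(F)=S\neq Y$.

(iii) Let $p$ be a prime number, $A=\mathbb{Z}_{(p)}$, $E=\mathbb{Q}/A$, and $S=A\times E$ with $(a,e)(b,f)=(ab,af+be)$. An ideal containing some $(a,e)$ with $a\neq0$ contains all $(0,af)$, hence $0\times E$. So the ideals are $p^nA\times E$, $\;0\times E$, and $0\times E_n$, where $E_n=\{e:p^ne=0\}$ and $n\ge0$. We have $p^nA\times E=r((0,p^{-n}))$ and $0\times E_n=r((p^n,0))$. The remaining ideal is also an annihilator, $0\times E=r(0\times E)$, but not of a finite set: if $0\times E=r(F)$, then $F\subseteq l(0\times E)=0\times E$, and a finite such $F$ is killed by some $(p^n,0)$. The ring $S$ is not Artinian, and the exceptional ideal is the intersection of the chain $p^nA\times E$.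 So the word ``finite'' in Lemma~\ref{lem:CF}(a) carries the whole theorem.
\end{example}

The first use of finiteness is to pass from a set of equations to a single one, at the cost of shrinking a right ideal. We say that $f\in S$ is \emph{injective on} a right ideal $X$ if $X\cap r(f)=0$; then $x\mapsto fx$ is an isomorphism from $X$ onto the right ideal $fX$.

\begin{lemma}\label{lem:single}
Let $X$ be a nonzero cyclic right ideal of a ring $S$ and let $F\subseteq S$ be finite with $X\cap r(F)=0$. Then some $f\in F$ is injective on some nonzero cyclic right ideal $X'\subseteq X$.
\end{lemma}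

\begin{proof}
Let $F=\{f_1,\dots,f_m\}$; here $m\ge1$ since $r(\emptyset)=S$. Put $X_1=X$. If $f_k$ is not injective on $X_k$, let $X_{k+1}$ be a nonzero cyclic submodule of $X_k\cap r(f_k)$. If this happened for $k=1,\dots,m$, then $0\neq X_{m+1}\subseteq X\cap r(F)$. So some $f_k$ is injective on $X_k$.
\end{proof}

The next proposition sets the two targets for the rest of the proof.

\begin{proposition}\label{prop:reduction}
Let $S$ satisfy \textup{(C)}. Suppose that
\begin{enumerate}
\item[(i)] every nonzero right $S$-module has a simple submodule, and
\item[(ii)] $\operatorname{Soc}(S_S)$ has finite length.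
\end{enumerate}
Then $S$ is right Artinian.
\end{proposition}

\begin{proof}
Let $K_1\supseteq K_2\supseteq\cdots$ be right ideals and $K=\bigcap K_n$. By (C), $S/K$ embeds in some $S^m$, so $Z=\operatorname{Soc}(S/K)$ embeds in $\operatorname{Soc}(S_S)^m$ and has finite length by (ii). The chain $(K_n/K)\cap Z$ therefore stabilizes, and its intersection is $0$; so $(K_n/K)\cap Z=0$ for some $n$. By (i), $Z$ is essential in $S/K$. Hence $K_n=K$.
\end{proof}

\section{Two special cases}\label{sec:models}

\subsection{Bounding a socle by a nilpotent set of equations}

The following count is the source of condition (ii).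

\begin{lemma}\label{lem:count}
Let $Z=\operatorname{Soc}(S_S)$, and let $F\subseteq S$ be a finite set such that $Z\cap r(F)$ has finite length and all products in $F^n$ are zero for some $n$. Then $Z$ has finite length.
\end{lemma}

\begin{proof}
Put $N_k=Z\cap r(F^k)$, so that $N_0=0$ and $N_n=Z$. For $x\in N_k$ and $f\in F$ we have $fx\in Z$ and $F^{k-1}fx=0$, so $fx\in N_{k-1}$. The homomorphism $N_k\to N_{k-1}^{|F|}$, $x\mapsto(fx)_{f\in F}$, has its kernel in $Z\cap r(F)$. Hence $\operatorname{length}N_k\le\operatorname{length}(Z\cap r(F))+|F|\cdot\operatorname{length}N_{k-1}$, and induction on $k$ finishes the proof.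
\end{proof}

\begin{example}\label{ex:local}
Let $S$ be a local ring (the elements outside $J$ are units) with $J^n=0$, and let $S$ satisfy (C). Then $\operatorname{Soc}(S_S)$ has finite length. Indeed, the last nonzero power of $J$ is a module over the division ring $S/J$, so $S$ has a simple right ideal $Y$. Write $Y=r(F)$ with $F$ finite. Since $Y\neq0$, no element of $F$ is a unit; so $F\subseteq J$, the products in $F^n$ vanish, and Lemma~\ref{lem:count} applies.
\end{example}

To repeat this in general we must find a right ideal $Y$ of finite length whose equations lie in $J$, and we must know that a finite subset of $J$ is nilpotent. Prime ideals control both points, through a noncommutative form of the fact that an ideal missing a multiplicative set lies in a prime missing it. Single elements have to be replaced by finite sets, because a right ideal is cut out by a finite set and not by one element. Call a family $\mathcal G$ of finite subsets of $S$ \emph{multiplicative} if $\{1\}\in\mathcal G$ and $GG'\in\mathcal G$ for all $G,G'\in\mathcal G$.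

\begin{lemma}\label{lem:prime}
Let $I_0$ be an ideal of a ring $S$ and $\mathcal G$ a multiplicative family. If no $G\in\mathcal G$ is contained in $I_0$, then there is a prime ideal $p\supseteq I_0$ containing no $G\in\mathcal G$.
\end{lemma}

\begin{proof}
A finite set contained in the union of a chain of ideals is contained in one of them. So Zorn's lemma gives an ideal $p$ maximal among the ideals that contain $I_0$ and contain no $G\in\mathcal G$. It is proper because $\{1\}\not\subseteq p$. Let $A,A'$ be ideals not contained in $p$. By maximality $A+p\supseteq G$ and $A'+p\supseteq G'$ for some $G,G'\in\mathcal G$, so $GG'\subseteq(A+p)(A'+p)\subseteq AA'+p$. Since $GG'\not\subseteq p$, we get $AA'\not\subseteq p$.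
\end{proof}

\subsection{Counting simple modules with ultrafilters}

An \emph{ultrafilter} of a Boolean algebra $\mathfrak B$ is a subset $\omega$ that omits $0$, is closed under finite meets and under passing to larger elements, and contains $b$ or $\neg b$ for each $b\in\mathfrak B$. An ultrafilter \emph{on a set} is an ultrafilter of its power set. We use the following standard facts.
\begin{enumerate}
\item[(U1)] A subset of $\mathfrak B$ all of whose finite meets are nonzero lies in an ultrafilter.
\item[(U2)] If $\omega\neq\omega'$, there is $b\in\omega\setminus\omega'$, and then $\neg b\in\omega'\setminus\omega$.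
\item[(U3)] The map $b\mapsto\{\omega: b\in\omega\}$ is injective.
\item[(U4)] If $\mathfrak B$ is finite, each element is the join of the atoms (minimal nonzero elements) below it, and the ultrafilters are the sets $\{b:b\ge a\}$ with $a$ an atom.
\end{enumerate}
A finite set carries as many ultrafilters as it has points. An infinite set carries far more.

\begin{lemma}[Posp\'{\i}\v{s}il]\label{lem:pospisil}
An infinite set of cardinality $\lambda$ carries at least $2^{2^\lambda}$ ultrafilters.
\end{lemma}

\begin{proof}
Let $|\Lambda|=\lambda$, and let $Q$ be the set of pairs $(s,T)$ with $s\subseteq\Lambda$ finite and $T$ a set of subsets of $s$. There are $\lambda$ choices of $s$ and finitely many $T$ for each, so $|Q|=\lambda$, and it suffices to count ultrafilters on $Q$. For $A\subseteq\Lambda$ let $Q_A=\{(s,T):A\cap s\in T\}$. For each function $\varepsilon$ from the power set of $\Lambda$ to $\{0,1\}$ consider the family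
\[
\{Q_A:\varepsilon(A)=1\}\cup\{Q\setminus Q_A:\varepsilon(A)=0\}.
\]
Its finite intersections are nonempty: given distinct $A_1,\dots,A_m$, choose a finite $s$ such that the sets $A_k\cap s$ are distinct, and let $T=\{A_k\cap s:\varepsilon(A_k)=1\}$; then $(s,T)\in Q_{A_k}$ if and only if $\varepsilon(A_k)=1$. Extend each family to an ultrafilter by (U1). If $\varepsilon(A)\neq\varepsilon'(A)$, one ultrafilter contains $Q_A$ and the other $Q\setminus Q_A$, so they differ.
\end{proof}

Primes will be turned back into modules by the next lemma, which says that a prime $p$ can be read off from any nonzero piece of $S/p$.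

\begin{lemma}\label{lem:annprime}
If $p$ is a prime ideal of $S$, every nonzero submodule of the right module $S/p$ has annihilator $p$. Hence for primes $p\neq p'$ no nonzero module embeds in both $S/p$ and $S/p'$.
\end{lemma}

\begin{proof}
Let $I\supsetneq p$ be a right ideal. Then $Ip\subseteq p$. If $Is\subseteq p$, then $(SI)(SsS)=SIsS\subseteq p$, and the ideal $SI$ is not contained in $p$; so $s\in p$.
\end{proof}

\begin{example}\label{ex:semiartinian}
Let $S$ satisfy (C), and suppose we already know that every nonzero module has a simple submodule. We show that there are only finitely many simple modules up to isomorphism.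

Let $\{U_i\}_{i\in I}$ represent the simple modules, let $H_i$ be the $U_i$-homogeneous component of $\operatorname{Soc}(S_S)$, and for $A\subseteq I$ let $H_A=\bigoplus_{i\in A}H_i=r(F_A)$ with $F_A$ finite. The set $F_A$ detects membership in $A$. For a right ideal $X\cong U_i$: if $i\in A$, then $F_AX=0$; if $i\notin A$, then $fX\neq0$ for some $f\in F_A$, and $fX\cong U_i$ is a right ideal of the same kind.

Let $\mathcal D$ be an ultrafilter on $I$. The ideals $l(H_A)$ grow as $A$ shrinks, so $\mathfrak a_{\mathcal D}=\bigcup_{A\in\mathcal D}l(H_A)$ is an ideal. It contains no product $F_{A_1}\cdots F_{A_n}$ with all $A_j\notin\mathcal D$. For such a product, being finite, would lie in one $l(H_L)$ with $L\in\mathcal D$. The set $L\setminus\bigcup_jA_j$ belongs to $\mathcal D$; pick $i$ in it and, by Lemma~\ref{lem:CF}(b), a right ideal $X\cong U_i$. Choosing $f_n\in F_{A_n}$, then $f_{n-1}\in F_{A_{n-1}}$, and so on, we get $f_1\cdots f_nX\neq0$, although $X\subseteq H_L$.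

Lemma~\ref{lem:prime} now gives a prime $p_{\mathcal D}\supseteq\mathfrak a_{\mathcal D}$ with $F_A\not\subseteq p_{\mathcal D}$ for $A\notin\mathcal D$, while $F_A\subseteq l(H_A)\subseteq p_{\mathcal D}$ for $A\in\mathcal D$. So $p_{\mathcal D}$ determines $\mathcal D$. The module $S/p_{\mathcal D}$ contains a copy of some $U_{i(\mathcal D)}$, and $\operatorname{ann}U_{i(\mathcal D)}=p_{\mathcal D}$ by Lemma~\ref{lem:annprime}. Thus $\mathcal D\mapsto i(\mathcal D)$ injects the ultrafilters on $I$ into $I$, and $I$ is finite by Lemma~\ref{lem:pospisil}.
\end{example}

In general the existence of simple submodules is what we have to prove, so the index set $I$ is not available. The next two sections replace its power set by a Boolean algebra that exists for every ring. The same count shows that this algebra is finite, and finiteness then produces the simple submodules.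

\section{A Boolean algebra of cyclic modules}\label{sec:boolean}

\emph{In Sections~\ref{sec:boolean}--\ref{sec:socle} the ring $S$ satisfies \textup{(C)}}, except in Example~\ref{ex:B}; the hypothesis enters only through Lemma~\ref{lem:CF}.

A subset $A\subseteq I$ in Example~\ref{ex:semiartinian} may be viewed as a class of modules, those whose simple submodules are indexed by $A$. Such a class is closed under submodules, and membership in it can be tested on small submodules. We take these two properties as the definition.

Let $\mathcal P$ be the set of isomorphism classes of nonzero cyclic right $S$-modules. We do not distinguish between a module and its class, and we write $X'\le X$ if $X'$ embeds in $X$. A \emph{down-set} is a subset $\mathcal E\subseteq\mathcal P$ such that $X'\le X\in\mathcal E$ implies $X'\in\mathcal E$. For a down-set $\mathcal E$ define the down-set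
\[
\mathcal E^{\perp}=\{X\in\mathcal P:\text{ no }X'\le X\text{ lies in }\mathcal E\}.
\]
Applying the definition twice gives
\begin{equation}\label{eq:perp}
\mathcal E^{\perp\perp}=\{X\in\mathcal P:\text{ for every }X'\le X\text{ there is }X''\le X'\text{ with }X''\in\mathcal E\}\ \supseteq\ \mathcal E .
\end{equation}
Let $\mathfrak B$ be the set of down-sets $\mathcal K$ with $\mathcal K=\mathcal K^{\perp\perp}$.

The down-sets are the open sets of a topology on $\mathcal P$ in which $\{X':X'\le X\}$ is the smallest neighborhood of $X$. So $\mathcal E^\perp$ is the complement of the closure of $\mathcal E$, the set $\mathcal E^{\perp\perp}$ is the interior of the closure of $\mathcal E$, and $\mathfrak B$ consists of the regular open sets. The regular open sets of any topological space form a complete Boolean algebra under inclusion; the interior of the closure of an open set is regular open. Here this means: $\mathcal E^{\perp\perp}\in\mathfrak B$ for every down-set $\mathcal E$; $0=\emptyset$ and $1=\mathcal P$; finite meets are intersections; the join of a family is $(\bigcup\mathcal K_i)^{\perp\perp}$; and $\neg\mathcal K=\mathcal K^\perp$. By \eqref{eq:perp}, a down-set $\mathcal E\subseteq\mathcal K\in\mathfrak B$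 has $\mathcal E^{\perp\perp}\subseteq\mathcal K$. Also,
\begin{equation}\label{eq:disjoint}
\mathcal E\cap\mathcal E'=\emptyset\ \Longrightarrow\ \mathcal E^{\perp\perp}\cap\mathcal E'^{\perp\perp}=\emptyset
\end{equation}
for down-sets $\mathcal E,\mathcal E'$: if $X$ lies in the intersection on the right, there is $X''\le X$ in $\mathcal E$, then $X'''\le X''$ in $\mathcal E'$, and $X'''\in\mathcal E\cap\mathcal E'$.

\begin{example}\label{ex:B}
Call $X\in\mathcal P$ \emph{minimal} if all its nonzero cyclic submodules are isomorphic to $X$, and suppose that every member of $\mathcal P$ contains a minimal one. By \eqref{eq:perp}, $X$ lies in $\mathcal K\in\mathfrak B$ if and only if all minimal $X'\le X$ do, and for a set $\mathcal A$ of minimal classes the minimal members of $\mathcal A^{\perp\perp}$ are those of $\mathcal A$. So $\mathfrak B$ is isomorphic to the power set of the set of minimal classes. In Example~\ref{ex:semiartinian} this is the power set of $I$. For $S=\mathbb{Z}$ the minimal classes are the $\mathbb{Z}/p\mathbb{Z}$ with $p$ prime and $\mathbb{Z}$ itself, so $\mathfrak B$ also sees modules without simple submodules.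
\end{example}

We need substitutes for $H_A$, $F_A$ and $l(H_A)$. For $\mathcal K\in\mathfrak B$ let $Y_{\mathcal K}$ be a right ideal that is maximal with the property that all its nonzero cyclic submodules lie in $\mathcal K$. It exists by Zorn's lemma, since a cyclic submodule of the union of a chain lies in one member. By Lemma~\ref{lem:CF}(a) fix a finite set $F_{\mathcal K}$ with $r(F_{\mathcal K})=Y_{\mathcal K}$. The right ideal $Y_{\mathcal K}$ depends on a choice and need not be an ideal, so its left annihilator is not the right object. What survives is the failure of injectivity:
\[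
\mathfrak a_{\mathcal K}=\{a\in S:\ a\text{ is injective on no nonzero cyclic right ideal }X\in\mathcal K\}.
\]

\begin{lemma}\label{lem:YK}
Let $\mathcal K,\mathcal K'\in\mathfrak B$.
\begin{enumerate}
\item[(a)] Every nonzero cyclic right ideal $C\in\mathcal K$ has $C\cap Y_{\mathcal K}\neq0$, and every nonzero cyclic right ideal $C\in\neg\mathcal K$ has $C\cap Y_{\mathcal K}=0$.
\item[(b)] $\mathfrak a_{\mathcal K}$ is an ideal and $F_{\mathcal K}\subseteq\mathfrak a_{\mathcal K}$.
\item[(c)] If $\mathcal K\subseteq\mathcal K'$, then $\mathfrak a_{\mathcal K'}\subseteq\mathfrak a_{\mathcal K}$.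
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $C\in\mathcal K$ and suppose $C\cap Y_{\mathcal K}=0$. Let $X$ be a nonzero cyclic submodule of $Y_{\mathcal K}\oplus C$ and $X'$ a nonzero cyclic submodule of $X$. If $X'\cap Y_{\mathcal K}\neq0$, then $X'$ contains a nonzero cyclic submodule of $Y_{\mathcal K}$, which lies in $\mathcal K$. Otherwise the projection embeds $X'$ in $C$, and $X'\in\mathcal K$. By \eqref{eq:perp}, $X\in\mathcal K^{\perp\perp}=\mathcal K$. So $Y_{\mathcal K}\oplus C$ contradicts the maximality of $Y_{\mathcal K}$. If $C\in\neg\mathcal K$, a nonzero cyclic submodule of $C\cap Y_{\mathcal K}$ would be a member of $\mathcal K$ below $C$, and there is none.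

(b) Let $a,b\in\mathfrak a_{\mathcal K}$, $c\in S$, and let $X\in\mathcal K$ be a nonzero cyclic right ideal. Certainly $0\in\mathfrak a_{\mathcal K}$. Take a nonzero cyclic $X'\subseteq X\cap r(a)$. Then $X'\in\mathcal K$, so $0\neq X'\cap r(b)\subseteq X\cap r(a\pm b)$. Next, $r(ca)\supseteq r(a)$ gives $ca\in\mathfrak a_{\mathcal K}$. For $ac$: if $c$ is not injective on $X$, neither is $ac$. Otherwise $cX\cong X$ is a cyclic right ideal in $\mathcal K$, so there is $y\in X$ with $cy\neq0$ and $acy=0$, and $0\neq y\in X\cap r(ac)$. Finally, for $f\in F_{\mathcal K}$ we have $X\cap r(f)\supseteq X\cap Y_{\mathcal K}\neq0$ by (a).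

(c) The condition defining $\mathfrak a_{\mathcal K}$ involves fewer $X$.
\end{proof}

\section{Primes attached to ultrafilters}\label{sec:primes}

Let $\Omega$ be the set of ultrafilters of $\mathfrak B$.

\begin{proposition}\label{prop:primes}
For each $\omega\in\Omega$ there is a prime ideal $p_\omega$ such that, for all $\mathcal K\in\mathfrak B$,
\[
\mathfrak a_{\mathcal K}\subseteq p_\omega\iff\mathcal K\in\omega .
\]
If $\omega\neq\omega'$, neither of $p_\omega,p_{\omega'}$ contains the other.
\end{proposition}

\begin{proof}
Since $\omega$ is closed under intersections, Lemma~\ref{lem:YK}(c) shows that $\mathfrak a_\omega=\bigcup_{\mathcal K\in\omega}\mathfrak a_{\mathcal K}$ is a directed union of ideals, hence an ideal. Let $\mathcal G_\omega$ be the multiplicative family of all products $F_{\mathcal K_1}\cdots F_{\mathcal K_n}$ with $n\ge0$ and all $\mathcal K_j\notin\omega$; the empty product is $\{1\}$.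

We claim that no $G=F_{\mathcal K_1}\cdots F_{\mathcal K_n}\in\mathcal G_\omega$ is contained in $\mathfrak a_\omega$. Otherwise, $G$ being finite, $G\subseteq\mathfrak a_{\mathcal L}$ for some $\mathcal L\in\omega$. All $\neg\mathcal K_j$ lie in $\omega$, and shrinking $\mathcal L$ enlarges $\mathfrak a_{\mathcal L}$; so we may assume $\mathcal L\subseteq\neg\mathcal K_j$ for all $j$. As $\mathcal L$ is a nonempty down-set, Lemma~\ref{lem:CF}(b) gives a nonzero cyclic right ideal $X_{n+1}\in\mathcal L$. In Example~\ref{ex:semiartinian} a nonzero map on a simple right ideal was automatically injective; here we must shrink the right ideal at each step. We construct $f_j\in F_{\mathcal K_j}$ and nonzero cyclic right ideals $X_{n+1}\supseteq X_n\supseteq\dots\supseteq X_1$ such that $g_j=f_j\cdots f_n$ is injective on $X_j$, starting from $g_{n+1}=1$. Given $X_{j+1}$, the cyclic right ideal $g_{j+1}X_{j+1}\cong X_{j+1}$ lies in $\mathcal L\subseteq\neg\mathcal K_j$, so it meets $Y_{\mathcal K_j}=r(F_{\mathcal K_j})$ trivially by Lemma~\ref{lem:YK}(a). By Lemma~\ref{lem:single} some $f_j\in F_{\mathcal K_j}$ is injective on a nonzero cyclic $X'\subseteq g_{j+1}X_{j+1}$. Let $X_j\cong X'$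 be the preimage of $X'$ in $X_{j+1}$. In the end $g_1\in G\subseteq\mathfrak a_{\mathcal L}$ is injective on $X_1\in\mathcal L$, against the definition of $\mathfrak a_{\mathcal L}$.

By Lemma~\ref{lem:prime} there is a prime $p_\omega\supseteq\mathfrak a_\omega$ containing no member of $\mathcal G_\omega$. If $\mathcal K\in\omega$, then $\mathfrak a_{\mathcal K}\subseteq\mathfrak a_\omega\subseteq p_\omega$. If $\mathcal K\notin\omega$, then $F_{\mathcal K}\in\mathcal G_\omega$, so $F_{\mathcal K}\not\subseteq p_\omega$, while $F_{\mathcal K}\subseteq\mathfrak a_{\mathcal K}$. For $\omega\neq\omega'$ take $\mathcal K\in\omega\setminus\omega'$ by (U2). Then $\mathfrak a_{\mathcal K}$ lies in $p_\omega$ and not in $p_{\omega'}$, and $\mathfrak a_{\neg\mathcal K}$ lies in $p_{\omega'}$ and not in $p_\omega$.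
\end{proof}

Fix such primes. In Example~\ref{ex:semiartinian} each prime was sent back to a point of $I$. There are no points now, but each prime yields an element of $\mathfrak B$. Put
\[
\mathcal E_\omega=\{X\in\mathcal P:X\le S/p_\omega\},\qquad \mathcal C_\omega=\mathcal E_\omega^{\perp\perp}\in\mathfrak B .
\]
By Lemma~\ref{lem:annprime} the down-sets $\mathcal E_\omega$ are pairwise disjoint, and by \eqref{eq:disjoint} so are the $\mathcal C_\omega$. Moreover $S/p_\omega\in\mathcal E_\omega\subseteq\mathcal C_\omega$. Thus $\mathfrak B$ has as many pairwise disjoint nonzero elements as it has ultrafilters, and these elements can serve as points.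

\begin{proposition}\label{prop:finite}
The Boolean algebra $\mathfrak B$ is finite.
\end{proposition}

\begin{proof}
For $A\subseteq\Omega$ put $\mathcal C_A=\bigl(\bigcup_{\omega\in A}\mathcal E_\omega\bigr)^{\perp\perp}\in\mathfrak B$. If $A\cap A'=\emptyset$, then $\mathcal C_A\cap\mathcal C_{A'}=\emptyset$ by \eqref{eq:disjoint}. If $\omega\in A_1\cap\dots\cap A_m$, then $S/p_\omega\in\mathcal C_{A_1}\cap\dots\cap\mathcal C_{A_m}$. Let $\mathcal D$ be an ultrafilter on the set $\Omega$. Finitely many members of $\mathcal D$ have a common point, so the family $\{\mathcal C_A:A\in\mathcal D\}$ has nonzero finite meets and lies in some $\omega(\mathcal D)\in\Omega$ by (U1). If $\mathcal D\neq\mathcal D'$, take $A\in\mathcal D$ with $\Omega\setminus A\in\mathcal D'$; then $\omega(\mathcal D)$ and $\omega(\mathcal D')$ contain the disjoint elements $\mathcal C_A$ and $\mathcal C_{\Omega\setminus A}$, so they differ. Hence the set $\Omega$ carries at most $|\Omega|$ ultrafilters. If $\lambda=|\Omega|$ were infinite, Lemma~\ref{lem:pospisil} would give $2^{2^\lambda}\le\lambda$, contradicting Cantor's theorem. So $\Omega$ is finite, and $\mathfrak B$ is finite by (U3).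
\end{proof}

\section{Simple modules, socles and the radical}\label{sec:semilocal}

Let $t$ be the number of atoms of $\mathfrak B$. By (U4) there are exactly $t$ ultrafilters $\omega_1,\dots,\omega_t$; write $p_i=p_{\omega_i}$ and $\mathcal C_i=\mathcal C_{\omega_i}$. The $\mathcal C_i$ are $t$ pairwise disjoint nonzero elements, so each lies above exactly one atom; by (U4) \emph{the $\mathcal C_i$ are the atoms of $\mathfrak B$}. It remains to see that every atom comes from a simple module, unlike the atom $\{\mathbb{Z}\}$ in Example~\ref{ex:B}. The incomparability of the primes $p_i$ does this.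

For a simple module $U$ the set $\{U\}$ is a down-set, and by \eqref{eq:perp}
\[
\{U\}^{\perp\perp}=\{X\in\mathcal P:\text{ every nonzero cyclic submodule of }X\text{ contains a copy of }U\}.
\]
This is an atom of $\mathfrak B$: a nonzero $\mathcal K\subseteq\{U\}^{\perp\perp}$ in $\mathfrak B$ has a member $X$, hence contains $U\le X$, hence contains $\{U\}^{\perp\perp}$.

\begin{proposition}\label{prop:semilocal}
\begin{enumerate}
\item[(a)] Up to isomorphism there are exactly $t$ simple right modules $U_1,\dots,U_t$, and they can be numbered so that $\operatorname{ann}U_i=p_i$ and $\{U_i\}^{\perp\perp}=\mathcal C_i$.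
\item[(b)] Every nonzero right $S$-module has a simple submodule.
\item[(c)] Each $S/p_i$ is simple Artinian, $J=\bigcap_ip_i$, and $S/J\cong\prod_iS/p_i$ is semisimple.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $U$ be simple. The atom $\{U\}^{\perp\perp}$ equals some $\mathcal C_i$. Then $S/p_i\in\{U\}^{\perp\perp}$, so $U$ embeds in $S/p_i$, and $\operatorname{ann}U=p_i$ by Lemma~\ref{lem:annprime}. As the primes are distinct, $\operatorname{ann}U$ determines $i$. If $U'$ is simple with the same annihilator $p_i$, then $U\in\mathcal C_i=\{U'\}^{\perp\perp}$, so $U$ contains a copy of $U'$ and $U\cong U'$. Finally every index $j$ occurs: there is a simple $U$ with $\operatorname{ann}U\supseteq p_j$, and $\operatorname{ann}U=p_i$ for some $i$, so $i=j$ by incomparability.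

(b) The join of the atoms is $1$, that is, $(\bigcup_i\mathcal C_i)^{\perp\perp}=\mathcal P$. By \eqref{eq:perp} every nonzero cyclic module contains a member of some $\mathcal C_i=\{U_i\}^{\perp\perp}$, which contains a copy of $U_i$.

(c) Write the right socle of $S/p_i$ as $\mathfrak s/p_i$. It is an ideal of $S/p_i$, nonzero by (b). If $\mathfrak s\neq S$, some simple module has annihilator $p_k\supseteq\mathfrak s\supsetneq p_i$, contradicting incomparability. So the ring $S/p_i$ is semisimple. Its zero ideal is prime and two distinct blocks have product zero, so there is only one block. By (a), $J=\bigcap_i\operatorname{ann}U_i=\bigcap_ip_i$. The $p_i$ are distinct maximal ideals, and the Chinese remainder theorem gives the product decomposition.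
\end{proof}

Condition (i) of Proposition~\ref{prop:reduction} is proved. It does not tell us yet that $J$ is nilpotent, but it gives a weaker property, T-nilpotency, which is enough.

\begin{lemma}\label{lem:Tnil}
\begin{enumerate}
\item[(a)] For every sequence $a_1,a_2,\dots$ in $J$ some product $a_1a_2\cdots a_n$ is zero.
\item[(b)] If $V$ is a left $S$-module with $JV=V$, then $V=0$.
\item[(c)] The prime ideals of $S$ are exactly $p_1,\dots,p_t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Define right ideals $S_\alpha$ for ordinals $\alpha$ by $S_0=0$, $S_{\alpha+1}/S_\alpha=\operatorname{Soc}(S/S_\alpha)$, and unions at limit ordinals (the Loewy series). By Proposition~\ref{prop:semilocal}(b), $S_{\alpha+1}\supsetneq S_\alpha$ as long as $S_\alpha\neq S$, so $S_\sigma=S$ for some $\sigma$. Let $h(x)$ be the least $\alpha$ with $x\in S_\alpha$. For $x\neq0$ it is a successor $\beta+1$, and $xJ\subseteq S_\beta$ because $J$ kills the semisimple module $S_{\beta+1}/S_\beta$. So the ordinals $h(a_1),h(a_1a_2),\dots$ decrease strictly as long as the products are nonzero, and this cannot go on forever.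

(b) Let $V=JV\neq0$. Then $a_1v_1\neq0$ for some $a_1\in J$, $v_1\in V$. Given $a_1\cdots a_nv_n\neq0$, write $v_n$ as a finite sum of terms $av$ with $a\in J$, $v\in V$; one term gives $a_1\cdots a_na_{n+1}v_{n+1}\neq0$. This contradicts (a).

(c) Let $p$ be prime and suppose $a\in J\setminus p$. Since $xSa\not\subseteq p$ for $x\notin p$, there are $r_1,r_2,\dots\in S$ with $ar_1a\cdots r_na\notin p$ for all $n$. This contradicts (a) for the sequence $a,r_1a,r_2a,\dots$. So $p\supseteq J$. An ideal of $S/J\cong\prod_iS/p_i$ is a sum of blocks, and a prime ideal omits exactly one block, since two distinct blocks have product zero. Hence $p=p_i$ for some $i$.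
\end{proof}

\section{The right socle has finite length}\label{sec:socle}

We follow Example~\ref{ex:local}. There the equations of any simple right ideal lay in $J$, because every nonunit did. Now $J$ is the intersection of $t$ primes, and for each of them we need a right ideal of finite length whose left annihilator lies in it. The ideals $\mathfrak a_{\mathcal K}$ tell us in which part of the socle to look.

\begin{lemma}\label{lem:smallY}
For every prime ideal $q$ of $S$ there is a right ideal $Y_q\subseteq\operatorname{Soc}(S_S)$ of finite length with $l(Y_q)\subseteq q$.
\end{lemma}

\begin{proof}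
By Lemma~\ref{lem:Tnil}(c), $q=p_\omega$ for some $\omega\in\Omega$. By (U4) and Proposition~\ref{prop:semilocal}(a), $\omega$ is the unique ultrafilter containing an atom $\mathcal A=\{U\}^{\perp\perp}$ with $U$ simple. (We do not claim that $q=\operatorname{ann}U$: below $q$ governs left multiplication on copies of $U$ in $S$, while $\operatorname{ann}U$ describes right multiplication.) Let $H$ be the $U$-homogeneous component of $\operatorname{Soc}(S_S)$. It is an ideal, and $H\neq0$ by Lemma~\ref{lem:CF}(b).

First, $\mathfrak a_{\mathcal A}=l(H)$. If $a\in\mathfrak a_{\mathcal A}$ and $X\cong U$ is a right ideal, then $X\cap r(a)\neq0$, so $aX=0$ as $X$ is simple; hence $aH=0$. Conversely, every nonzero cyclic right ideal in $\mathcal A$ contains a copy of $U$, which is killed by $l(H)$. By Proposition~\ref{prop:primes}, $l(H)\subseteq p_{\omega'}$ holds if and only if $\mathcal A\in\omega'$, that is, $\omega'=\omega$. With Lemma~\ref{lem:Tnil}(c) we conclude that \emph{$q$ is the only prime ideal containing $l(H)$}.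

Now regard $H$ as a left $S$-module. By Lemma~\ref{lem:Tnil}(b), $H\neq JH$, so $H/JH$ is a nonzero left module over the semisimple ring $S/J$ and contains a simple left module $L$. The ideal $\operatorname{ann}L$ is prime and contains $l(H)$, so $\operatorname{ann}L=q$. Thus $L$ is a simple left module over the simple Artinian ring $S/q$, and it has a finite basis $\ell_1,\dots,\ell_n$ over $\operatorname{End}(L)$. Lift the $\ell_k$ to $h_1,\dots,h_n\in H$ and put $Y_q=\sum_kh_kS$. This is a finitely generated submodule of the semisimple right module $H$, so it has finite length. An element $f\in l(Y_q)$ kills all $h_k$, hence all $\ell_k$. Multiplication by $f$ on $L$ commutes with $\operatorname{End}(L)$, so $fL=0$ and $f\in q$.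
\end{proof}

\begin{proposition}\label{prop:socle}
$\operatorname{Soc}(S_S)$ has finite length.
\end{proposition}

\begin{proof}
Let $Y=Y_{p_1}+\dots+Y_{p_t}$, a right ideal of finite length, and write $Y=r(F)$ with $F$ finite by Lemma~\ref{lem:CF}(a). Then $F\subseteq l(Y)\subseteq\bigcap_ip_i$, so $F$ lies in every prime ideal of $S$. Apply Lemma~\ref{lem:prime} to $I_0=0$ and the multiplicative family $\{F^n:n\ge0\}$: since no prime omits the member $F$, some $F^n$ is contained in $0$. Lemma~\ref{lem:count} finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and Corollary~\ref{cor:answer}]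
Conditions (i) and (ii) of Proposition~\ref{prop:reduction} hold by Propositions~\ref{prop:semilocal}(b) and~\ref{prop:socle}. This proves the theorem, and the corollary follows by Lemma~\ref{lem:RtoS}.
\end{proof}

\section{Finitely generated modules and quasi-Frobenius rings}\label{sec:B}

We use the following results.
\begin{enumerate}
\item[(Q1)] (\cite[Theorem 15.1]{Lam} and its left--right mirror image.) A ring $S$ is QF if and only if it is right Noetherian and injective as a left module over itself. A QF ring is Artinian on both sides and satisfies $l(r(L))=L$ for every left ideal $L$.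
\item[(Q2)] (Faith--Walker.) Over a QF ring every injective module is projective.
\item[(Q3)] (Hopkins--Levitzki.) A right Artinian ring is right Noetherian.
\item[(Q4)] (Baer's criterion.) $S$ is injective as a left module if every left linear map $f:L\to S$ from a left ideal $L$ has the form $f(x)=xd$ for some $d\in S$.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $S$ be QF. Every module is contained in its injective hull, which is projective by (Q2) and hence a direct summand of a free module.

Conversely, let every finitely generated right module embed in a free module. By Theorem~\ref{thm:A} and (Q3), $S$ is right Artinian and right Noetherian. By (Q1) and (Q4) it suffices to show that every left linear map $f:L\to S$ from a left ideal is a right multiplication. The hypothesis concerns right modules and the goal concerns left ideals; the link is that an embedding of right modules is given by a matrix acting from the left, and the rows of this matrix are left linear relations.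

Suppose first that $L=\sum_{k=1}^mSa_k$. Let $a=(a_k)$ and $c=(f(a_k))$ be columns in the right module $S^m$. The finitely generated module $S^m/aS$ embeds in some $S^p$. The composite $S^m\to S^p$ is left multiplication by a $p\times m$ matrix $B=(b_{jk})$, and its kernel is $aS$. From $Ba=0$ we get $\sum_kb_{jk}f(a_k)=f\bigl(\sum_kb_{jk}a_k\bigr)=0$ for all $j$, that is, $Bc=0$. So $c=ad$ for some $d\in S$. Then $f(a_k)=a_kd$ for all $k$, and $f(x)=xd$ on $L$.

Let $L$ be arbitrary. By the minimum condition choose a finitely generated left ideal $L_0\subseteq L$ with $r(L_0)$ minimal among the right annihilators of such left ideals, and choose $d$ with $f(x)=xd$ on $L_0$. Let $y\in L$ and $L_1=L_0+Sy$. Then $r(L_1)\subseteq r(L_0)$, so $r(L_1)=r(L_0)$. There is $d_1$ with $f(x)=xd_1$ on $L_1$, and $d-d_1\in r(L_0)=r(L_1)$. Hence $f(y)=yd_1=yd$.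
\end{proof}

Cyclic modules do not suffice for this conclusion.

\begin{example}\label{ex:sharp}
Let $k$ be a field, $K=k(t_1,t_2,\dots)$, and let $\sigma$ be the $k$-endomorphism of $K$ with $t_i\mapsto t_{i+1}$. The powers of $t_1$ are linearly independent over $\sigma(K)=k(t_2,t_3,\dots)$, so $[K:\sigma(K)]=\infty$. Let $S=K\oplus xK$ with $x^2=0$ and $ax=x\sigma(a)$ for $a\in K$, that is,
\[
(a+xb)(c+xd)=ac+x\bigl(\sigma(a)d+bc\bigr).
\]
The ideal $xK$ has square zero and $S/xK\cong K$, so the elements outside $xK$ are units. Since $xK$ is one-dimensional as a right $K$-space, the right ideals are $0$, $xK$ and $S$. The nonzero cyclic right modules are $S$ and $S/xK\cong xS$, so $S$ satisfies (C). On the left, $(c+xd)\,xb=x\sigma(c)b$, so the left ideals inside $xK$ are the sets $xW$ with $W$ a $\sigma(K)$-subspace of $K$. The spans of $\{t_1^j:j\ge n\}$ give an infinite descending chain. Thus $S$ is not left Artinian, and not QF by (Q1).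

The proof of Theorem~\ref{thm:B} indicates a module that does not embed in a free module, namely $S^2/aS$ for the column $a=(x,xt_1)$. If a row $(b_1,b_2)$ kills $a$ and $\beta_1,\beta_2\in K$ are the constant terms of $b_1,b_2$, then $\sigma(\beta_1)+\sigma(\beta_2)t_1=0$, so $\beta_1=\beta_2=0$. The row then also kills the column $(x,0)\notin aS$, so $aS$ is not the kernel of a matrix.
\end{example}

\section{Left denominators}\label{sec:C}

Let $S$ be a right quotient ring of $R$ and $s\in S$. A left denominator of $s$ is a unit of $S$ lying in the left ideal $I=\{a\in R:as\in R\}$ of $R$. We shall see that (TF) gives $SI=S$. This is a relation $1=\sum s_ia_i$ with $a_i\in I$, but the coefficients $s_i$ lie in $S$, and moving them into $R$ would require the very denominators we are looking for. If $S$ is local there is no difficulty, since some $a_i$ lies outside $J$. If $S=D_1\times D_2$ is a product of division rings, $I$ contains an element $a$ with nonzero first coordinate and an element $a'$ with nonzero second coordinate. Their sum may fail to be a unit; but clearing a right denominator of $(1,0)$ and of $(0,1)$ gives nonzero elements $c\in R\cap(D_1\times0)$ and $c'\in R\cap(0\times D_2)$,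 and $ca+c'a'\in I$ is a unit. The general case builds a unit in the same way, one simple right ideal at a time.

\begin{lemma}\label{lem:unit}
Let $S$ be a right quotient ring of $R$ such that $S/J$ is semisimple, and let $I$ be a left ideal of $R$ with $SI=S$. Then $I$ contains a unit of $S$.
\end{lemma}

\begin{proof}
Bars denote images in $\bar S=S/J$, and $n$ is the length of $\bar S_{\bar S}$. Every element of $\bar S$ is $\bar r\bar d^{-1}$ with $r,d\in R$ and $d$ regular. From $\bar S\bar I=\bar S$ we get $\bar Ix\neq0$ for $0\neq x\in\bar S$.

\emph{Step 1: $\bar Rx\bar S=\bar Sx\bar S$ for $x\in\bar S$.} Put $T=\bar Rx\bar S$, a right ideal of $\bar S$ with $\bar RT\subseteq T$. For regular $d\in R$, left multiplication by the unit $\bar d$ is injective, so $\bar dT\subseteq T$ are modules of the same finite length. Hence $\bar dT=T$ and $\bar d^{-1}T=T$. So $T$ is stable under left multiplication by all $\bar r\bar d^{-1}$; it is an ideal containing $x$, and $T=\bar Sx\bar S$.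

\emph{Step 2: the pieces $C_i$.} Write $\bar S=\bigoplus_{i=1}^nE_i$ with simple right ideals $E_i$, and let $C_i=E_i\cap\bar R$, a right ideal of $\bar R$. If $0\neq e=\bar r\bar d^{-1}\in E_i$, then $0\neq\bar r=e\bar d\in C_i$. So $C_i\neq0$, and $C_i\bar S=E_i$ since $E_i$ is simple.

\emph{Step 3: there are $c_k\in C_k\cap\bar I$ such that $T_k=\{x\in\bar S:c_1x=\dots=c_kx=0\}$ has length $n-k$ for $0\le k\le n$.} Here $T_0=\bar S$. Let $k<n$ and let $c_1,\dots,c_k$ be given. The map $x\mapsto(c_1x,\dots,c_kx)$ embeds $\bar S/T_k$ in $\bigoplus_{i\le k}E_i$, and both have length $k$, so they are isomorphic. Since $\bar S\cong T_k\oplus\bar S/T_k$, comparing composition factors shows $T_k\cong\bigoplus_{i>k}E_i$. Write $E=E_{k+1}$ and $C=C_{k+1}$. Choose $x\in T_k$ with $x\bar S\cong E$, and $a\in\bar I$ with $ax\neq0$. Then $ax\bar S$ is a nonzero image of the simple module $x\bar S$, so $ax\bar S\cong E$, and $ax$ lies in the block $B$ of $\bar S$ containing $E$. As $B$ is a minimal ideal, Step~1 gives $\bar Rax\bar S=\bar Sax\bar S=B$. Using $C=C\bar R$, $B=\bar SB$, Step~2, and the identity element of $B$, we find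
\[
Cax\bar S=C\bar Rax\bar S=CB=C\bar SB=EB=E\neq0 .
\]
Hence $cax\neq0$ for some $c\in C$. Put $c_{k+1}=ca$. It lies in $C$ because $C$ is a right ideal of $\bar R$ and $a\in\bar R$, and in $\bar I$ because $\bar I$ is a left ideal of $\bar R$ and $c\in\bar R$. Left multiplication by $c_{k+1}$ is a nonzero map from $T_k$ to the simple module $E$, hence onto, and its kernel $T_{k+1}$ has length $n-k-1$.

\emph{Step 4.} Let $\bar c=c_1+\dots+c_n\in\bar I$, with $c\in I$. If $\bar cx=0$, then all $c_kx\in E_k$ vanish because the sum of the $E_k$ is direct, so $x\in T_n=0$. Thus left multiplication by $\bar c$ is injective on $\bar S$, and surjective by finite length. Take $y$ with $\bar cy=1$; then $\bar c(y\bar c-1)=0$ gives $y\bar c=1$. So $c$ is a unit modulo $J$, hence a unit of $S$.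
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $S$ is QF and a two-sided quotient ring of $R$, then every finitely generated right $S$-module embeds in a free module by Theorem~\ref{thm:B}, and (TF) holds by Theorem~\ref{thm:known}.

Conversely, let $R$ satisfy (TF). Then $S$ is QF by Lemma~\ref{lem:RtoS} and Theorem~\ref{thm:B}; in particular it is Artinian, so $S/J$ is semisimple. Regular elements of $R$ are units of $S$, so it remains to write a given $s\in S$ as $c^{-1}r$ with $c,r\in R$ and $c$ regular. Lemma~\ref{lem:RtoS} forgets that the embeddings take values in $R^m$; we now use this, for the module that records $s$.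

The right $R$-module $M=R+sR\subseteq S$ is finitely generated and torsion-free. Let $\varphi:M\to R^m$ be a monomorphism and $b=\varphi(1)=(b_1,\dots,b_m)$. Write $s=ud^{-1}$ with $u,d\in R$ and $d$ regular. Then $\varphi(s)d=\varphi(u)=bu$, so $\varphi(s)=bs$ in $S^m$. Since $\varphi(s)\in R^m$, all $b_i$ lie in the left ideal $I=\{a\in R:as\in R\}$ of $R$. If $bx=0$ with $x=ye^{-1}\in S$, where $y,e\in R$ and $e$ is regular, then $\varphi(y)=by=0$, so $y=0$ and $x=0$. Hence $L=\sum_iSb_i$ has $r(L)=0$, and (Q1) gives $L=l(r(L))=S$. Therefore $SI=S$.

By Lemma~\ref{lem:unit} there is $c\in I$ that is a unit of $S$. It is regular in $R$, and $r=cs\in R$. So $s=c^{-1}r$, and $S$ is also a left quotient ring of $R$.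
\end{proof}

\begin{thebibliography}{9}

\bibitem{Lam}
Lam, \emph{Lectures on Modules and Rings}.

\bibitem{TF}
\emph{Torsion-Free And Divisible Modules Over Non-Integral-Domains},
\texttt{https://\allowbreak www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 3C7CB1D0DAB2A6343C2943EF1EC20FB0/\allowbreak S0008414X00029333a.pdf/\allowbreak torsionfree\_\allowbreak and\_\allowbreak divisible\_\allowbreak modules\_\allowbreak over\_\allowbreak nonintegraldomains.pdf}

\end{thebibliography}
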